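\title{A determinant identity and the Fischer--Riegler conjecture on symmetrized Laurent polynomials}

\begin{abstract}
Fischer and Riegler conjectured that the symmetrization $R_{s,t}$ of an explicit rational function in $s+t-1$ variables is unchanged when any single variable is replaced by its inverse, provided that $s\le t$. We prove this conjecture and show that, for $t\ge 1$, the condition $s\le t$ is also necessary. The proof places $R_{s,t}$ in a family with $s+t-1$ free parameters that is evaluated by a determinant in the quantities $z_i+z_i^{-1}$. For $s\le t$ the function $R_{s,t}$ is, up to sign, a lowest-order Taylor coefficient of a degeneration of this family.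
\end{abstract}

\section{Introduction}\label{sec:intro}

For a function $p$ of $n$ variables let $\operatorname{Sym}p(x_1,\dots,x_n)=\sum_{\sigma\in S_n}p(x_{\sigma(1)},\dots,x_{\sigma(n)})$. Let $z_1,z_2,\dots$ be indeterminates over $\mathbb C$, put
\[
f(x,y)=\frac{1-x+xy}{y-x},
\]
and for functions $g_1,\dots,g_n$ of one variable $z$ define
\[
S[g_1,\dots,g_n]=\operatorname{Sym}\Bigl(\prod_{i=1}^n g_i(z_i)\prod_{1\le p<q\le n}f(z_p,z_q)\Bigr),
\]
with $S[\,]=1$ for $n=0$. For integers $s\ge0$ and $t\ge1$ put $n=s+t-1$ and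
\begin{equation}\label{eq:def}
\begin{aligned}
\varphi_i(z)&=z^{2s-2i-t+1}(1-z^{-1})^{i-1} &&(1\le i\le s),\\
\varphi_{s+j}(z)&=z^{2j-t}(1-z^{-1})^{s} &&(1\le j\le t-1),
\end{aligned}
\qquad R_{s,t}=S[\varphi_1,\dots,\varphi_n].
\end{equation}
We write $\varphi_i^{(s,t)}$ when the indices matter. The assumption $t\ge1$ loses nothing: for $t=0$ and $s\ge1$ the list contains $s$ functions for $s-1$ variables, and $s\le t$ with $s+t\ge1$ forces $t\ge1$.

Let $K=\mathbb C(z_1,\dots,z_n)$, and let $\tau_i$ be the automorphism of $K$ that sends $z_i$ to $z_i^{-1}$ and fixes the other variables. We call an element of $K$ \emph{invariant} if every $\tau_i$ fixes it. Fischer and Riegler conjectured that $R_{s,t}$ is invariant whenever $s\le t$; see \cite{source}. We prove the conjecture and its converse.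

\begin{theorem}\label{thm:main}
Let $s\ge0$ and $t\ge1$.
\begin{itemize}
\item[(A)] If $s\le t$, then $R_{s,t}$ is invariant.
\item[(B)] If $s>t$, then $\tau_iR_{s,t}\ne R_{s,t}$ for every $i$.
\end{itemize}
\end{theorem}

\subsection*{What the statement asks for}
The denominator $\prod_{p<q}(z_q-z_p)$ changes by $\operatorname{sgn}\sigma$ under $\sigma$, so $S[g_1,\dots,g_n]$ is the antisymmetrization of $\prod_ig_i(z_i)\prod_{p<q}(1-z_p+z_pz_q)$ divided by that product. A polynomial that changes sign under every transposition of the variables is divisible by $\prod_{p<q}(z_q-z_p)$. Hence $S[g_1,\dots,g_n]$ is a symmetric polynomial if the $g_i$ are polynomials, and $R_{s,t}$ is a symmetric Laurent polynomial. It is invariant exactly when it is a polynomial in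
\[
X_i=z_i+z_i^{-1}\qquad(1\le i\le n).
\]

One symmetry of this kind is visible. Since $f(y^{-1},x^{-1})=f(x,y)$, inverting all variables at once turns $S[g_1,\dots,g_n]$ into $S[g_n(z^{-1}),\dots,g_1(z^{-1})]$. For $s=0$ the list $z^{-(t-2)},z^{-(t-4)},\dots,z^{t-2}$ is carried to itself, so $R_{0,t}$ is unchanged under simultaneous inversion. Inverting one variable is a different matter: $f(x^{-1},y)=(x+y-1)/(xy-1)$ has a pole along $xy=1$, which no summand of $R_{s,t}$ has, so $\tau_i$ does not permute the summands.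

For $n\le1$ we have $R_{0,1}=R_{0,2}=R_{1,1}=1$. For $n=2$ write $x=z_1$, $y=z_2$ and $N(x,y)=\varphi_1(x)\varphi_2(y)(1-x+xy)$, so that $R_{s,t}=(N(x,y)-N(y,x))/(y-x)$. Then
\begin{align*}
N&=y/x-y+y^2, & R_{0,3}&=X_1+X_2-1,\\
N&=y+\bigl(x^{-1}+y^{-1}-(xy)^{-1}-2\bigr), & R_{1,2}&=1,\\
N&=x^2-2x^3+x^3y-x^2/y+x^3/y, & R_{2,1}&=1+x(1-x)(X_2-2)+y(1-y)(X_1-2).
\end{align*}
The first two are invariant. The third contains $x^2$ but not $x^{-2}$.

The last observation is a degree count, and it shows that some hypothesis on $s$ is needed. Every $\varphi_i$ has a pole of order at most $n-1=s+t-2$ at $z=0$, so $R_{s,t}$ contains no power of $z_n$ below $z_n^{-(n-1)}$. For $s\ge t$ its degree in $z_n$ is $2s-t-1$ (Lemma~\ref{lem:rec}), which exceeds $n-1$ as soon as $s\ge2t$. For $t<s<2t$ the count decides nothing. For $1\le s<t$ the degree is $t-2$, while $\varphi_s$ has a pole of order $s+t-2$; invariance then requires the poles of the summands to cancel to a depth of $s$.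

\subsection*{The determinant behind the invariance}
For a parameter $c$ let
\[
L_c(z)=z^2-z+c,\qquad M_c(z)=z^2L_c(z^{-1})=1-z+cz^2 .
\]
The product $z^{-2}L_c(z)M_c(z)=L_c(z)L_c(z^{-1})$ depends only on $X=z+z^{-1}$. Expanding $(z-1+cz^{-1})(z^{-1}-1+cz)$ in powers of $c$ gives the coefficients $1$, $z^2+z^{-2}-X=X^2-X-2$ and $2-X$, so
\begin{equation}\label{eq:Q}
Q(X,c):=z^{-2}L_c(z)M_c(z)=c^2+c\,(X-2)(X+1)-(X-2).
\end{equation}

\begin{theorem}\label{thm:det}
Let $c_1,\dots,c_n$ be indeterminates and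
\[
T_n(z;c)=S[\phi_1,\dots,\phi_n],\qquad \phi_k(z)=z^{-(n-1)}\prod_{l<k}M_{c_l}(z)\prod_{l>k}L_{c_l}(z).
\]
Then
\[
T_n(z;c)=\frac{\prod_{i,k}Q(X_i,c_k)\;\det\bigl(1/Q(X_i,c_k)\bigr)_{i,k=1}^n}{\prod_{a<b}(c_a-c_b)(X_a-X_b)} .
\]
In particular $T_n$ is invariant.
\end{theorem}

Theorem~\ref{thm:det} is proved by interpolation in Section~\ref{sec:det}. To reach $R_{s,t}$ we send $t-1$ of the parameters to infinity and expand in the other $s$ around $0$. Section~\ref{sec:example} does this by hand for $s=2$ and shows that a certain Taylor coefficient equals $\pm R_{s,t}$ plus non-invariant multiples of coefficients of lower degree. Section~\ref{sec:order} bounds the order of vanishing at $c=0$, Section~\ref{sec:A} extracts the coefficient and proves (A), and Section~\ref{sec:B} proves (B).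

\section{Rules for symmetrized products}\label{sec:rules}

The expression $S[g_1,\dots,g_n]$ is linear in each $g_i$, and a common factor comes out:
\begin{equation}\label{eq:common}
S[hg_1,\dots,hg_n]=\prod_{j=1}^nh(z_j)\cdot S[g_1,\dots,g_n].
\end{equation}
Grouping the permutations by the value $i=\sigma(1)$ gives $S[g_1,\dots,g_n]=g_1\star S[g_2,\dots,g_n]$, where for a function $g$ of one variable and a function $W$ of $n-1$ variables
\[
(g\star W)(z_1,\dots,z_n)=\sum_{i=1}^ng(z_i)\prod_{j\ne i}f(z_i,z_j)\;W(z_1,\dots,\widehat{z_i},\dots,z_n).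
\]
These rules persist when the $g_i$ are polynomials or formal power series in parameters $c_1,c_2,\dots$ with coefficients in $\mathbb C(z)$. Writing $[\mu]F$ for the coefficient of a monomial $\mu$ in the parameters, bilinearity of $\star$ gives
\begin{equation}\label{eq:starcoeff}
[\mu](g\star W)=\sum_{\mu'\mu''=\mu}\bigl([\mu']g\bigr)\star\bigl([\mu'']W\bigr).
\end{equation}

We bring $R_{s,t}$ into the shape of $T_n$ by taking out $z^{-(n-1)}$. Put
\[
e_i=z^{3(s-i)}(1-z)^{i-1}\quad(1\le i\le s),\qquad b_j=z^{2(j-1)}(1-z)^s\quad(1\le j\le t-1).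
\]
Since $1-z^{-1}=-z^{-1}(1-z)$, $(2s-2i-t+1)-(i-1)=3(s-i)-(n-1)$ and $(2j-t)-s=2(j-1)-(n-1)$, we have
\begin{equation}\label{eq:phie}
\varphi_i=(-1)^{i-1}z^{-(n-1)}e_i,\qquad \varphi_{s+j}=(-1)^sz^{-(n-1)}b_j .
\end{equation}
With $\binom a2=a(a-1)/2$ for all integers $a\ge0$, it follows that
\begin{equation}\label{eq:rewrite}
\varepsilon R_{s,t}=\prod_{j=1}^nz_j^{-(n-1)}\cdot S[e_1,\dots,e_s,b_1,\dots,b_{t-1}],\qquad\varepsilon=(-1)^{\binom s2+s(t-1)}.
\end{equation}

\section{Proof of the determinant identity}\label{sec:det}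

Both sides of Theorem~\ref{thm:det} will turn out to have degree at most $n-1$ in $c_n$, so it is enough to compare them at $n$ points. The useful points are $c_n=z_m-z_m^2$, where $L_{c_n}(z_m)=0$. There both sides reduce to the case $n-1$, and the remaining factors match because, for $c=y-y^2$,
\begin{equation}\label{eq:factor}
L_c(x)=(x-y)(x-1+y),\qquad M_c(x)=(1-xy)(1-x+xy):
\end{equation}
the numerator of $f(x,y)$ is a factor of $M_c(x)$. This is the reason for the choice of $L_c$ and $M_c$.

\begin{proof}[Proof of Theorem~\ref{thm:det}]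
Let
\[
D_n=\prod_{i,k}Q(X_i,c_k)\det\bigl(1/Q(X_i,c_k)\bigr)=\sum_{\sigma\in S_n}\operatorname{sgn}\sigma\prod_{i=1}^n\ \prod_{k\ne\sigma(i)}Q(X_i,c_k),
\]
and let $E_n$ be the right-hand side of the theorem. The polynomial $D_n$ in the algebraically independent elements $X_i,c_k$ changes sign when two $X$'s or two $c$'s are exchanged. Hence $E_n$ is a polynomial in the $X_i$ and $c_k$, and it is symmetric in $z_1,\dots,z_n$. Each term of $D_n$ has $n-1$ factors containing $c_n$, each of degree $2$, and the denominator of $E_n$ has degree $n-1$ in $c_n$; so $\deg_{c_n}E_n\le n-1$. Also $\deg_{c_n}T_n\le n-1$, because $c_n$ occurs linearly in each of $\phi_1,\dots,\phi_{n-1}$ and not in $\phi_n$.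

We prove $T_n=E_n$ by induction on $n$; for $n\le 1$ both sides are $1$. Two polynomials of degree at most $n-1$ over the field $K(c_1,\dots,c_{n-1})$ that agree at the $n$ distinct points $c_n=z_m-z_m^2$ are equal, and by the symmetry in the $z_i$ we may take $m=n$. Write $y=z_n$ and set $c_n=y-y^2$.

Since $\phi_1,\dots,\phi_{n-1}$ contain the factor $L_{c_n}$, which vanishes at $y$, only permutations with $\sigma(n)=n$ contribute to $T_n$. For $k<n$ the function $\phi_k$ is $z^{-1}L_{c_n}(z)$ times the corresponding function for $T_{n-1}$, so \eqref{eq:common} gives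
\[
T_n=\prod_{l<n}y^{-1}M_{c_l}(y)\cdot\prod_{p<n}z_p^{-1}L_{c_n}(z_p)f(z_p,y)\cdot T_{n-1}(z_1,\dots,z_{n-1};c_1,\dots,c_{n-1}).
\]
Since $Q(X_n,c_n)=0$, only permutations with $\sigma(n)=n$ contribute to $D_n$ as well, and
\[
E_n=\prod_{l<n}\frac{Q(X_n,c_l)}{c_l-c_n}\cdot\prod_{p<n}\frac{Q(X_p,c_n)}{X_p-X_n}\cdot E_{n-1}.
\]
Now $L_{c_l}(y)=c_l-c_n$, so $Q(X_n,c_l)/(c_l-c_n)=y^{-2}M_{c_l}(y)$ by \eqref{eq:Q}. By \eqref{eq:Q}, \eqref{eq:factor} and $yz_p(X_p-X_n)=(y-z_p)(1-yz_p)$,
\[
\frac{Q(X_p,c_n)}{X_p-X_n}=z_p^{-2}L_{c_n}(z_p)\cdot yz_p\,\frac{1-z_p+z_py}{y-z_p}=y\cdot z_p^{-1}L_{c_n}(z_p)f(z_p,y).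
\]
The $n-1$ extra factors $y^{-1}$ in the first product cancel the $n-1$ extra factors $y$ in the second, and $T_{n-1}=E_{n-1}$ completes the induction.
\end{proof}

\section{Degenerating the parameters; the case $s=2$}\label{sec:example}

The functions $e_i,b_j$ are built from $z$ and $1-z$, and so are the extreme members of the families $L_c,M_c$: we have $M_0=1-z$ and $L_0=-z(1-z)$, while $c^{-1}M_c\to z^2$ and $c^{-1}L_c\to1$ as $c\to\infty$. To obtain $b_j=(z^2)^{j-1}(1-z)^s$ in position $s+j$, the first $s$ parameters should tend to $0$ and the last $t-1$ to infinity. We therefore set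
\[
\Theta_{s,t}(c;\nu)=\prod_{j=1}^{t-1}\nu_j^{\,n-1}\cdot T_n(z;c_1,\dots,c_s,\nu_1^{-1},\dots,\nu_{t-1}^{-1}).
\]
Each parameter occurs in exactly $n-1$ of the $\phi_k$, once in each, and $\nu M_{1/\nu}=z^2+\nu(1-z)$, $\nu L_{1/\nu}=1+\nu(z^2-z)$. Hence $\Theta_{s,t}$ is a polynomial in $c$ and $\nu$ over $K$. By Theorem~\ref{thm:det} every $\tau_i$ fixes it, so all its coefficients are invariant. In particular all coefficients of
\begin{equation}\label{eq:U}
U_{s,t}(c):=\Theta_{s,t}(c;0)=\prod_jz_j^{-(n-1)}\cdot S[g_1,\dots,g_s,h_1,\dots,h_{t-1}]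
\end{equation}
are invariant, where
\[
g_i=\prod_{l<i}M_{c_l}\prod_{i<l\le s}L_{c_l},\qquad h_j=z^{2(j-1)}\prod_{l\le s}M_{c_l}.
\]

At $c=0$ we get $h_j=b_j$ and $g_s=e_s$, which settles $s\le1$: there $\varepsilon R_{s,t}=U_{s,t}(0)$. For $i<s$, however, $g_i$ becomes $(1-z)^{i-1}L_0^{s-i}$, with $L_0$ in the place of $z^3$. The missing factor appears when one divides by $M_c$. Put
\[
v(z)=\frac{z^2}{1-z},\qquad\text{so that}\qquad M_c=(1-z)(1+cv),\qquad (-v)L_0=z^3 .
\]
The function $v$ is not invariant under inversion: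
\begin{equation}\label{eq:v}
v(z)-v(z^{-1})=\frac{z^2}{1-z}+\frac1{z(1-z)}=\frac{z^3+1}{z(1-z)}\neq0 .
\end{equation}

Take $s=2$ and $c_2=0$. Then $g_1=L_0$, $g_2=(1+c_1v)e_2$ and $h_j=(1+c_1v)b_j$, so by \eqref{eq:common}
\[
U_{2,t}(c_1,0)=\prod_j\bigl(1+c_1v(z_j)\bigr)\prod_jz_j^{-(n-1)}\cdot S\Bigl[\frac{L_0}{1+c_1v},e_2,b_1,\dots,b_{t-1}\Bigr].
\]
Here $L_0/(1+c_1v)=L_0+c_1z^3+\cdots$ and $z^3=e_1$. Comparing coefficients of $c_1$ and using \eqref{eq:rewrite}, where $\varepsilon=-1$,
\begin{equation}\label{eq:s2}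
[c_1]U_{2,t}=-R_{2,t}+U_{2,t}(0)\sum_jv(z_j).
\end{equation}
Both $[c_1]U_{2,t}$ and $U_{2,t}(0)$ are invariant, so by \eqref{eq:v} $R_{2,t}$ is invariant if and only if $U_{2,t}(0)=0$. The determinant decides this. Write $Y=X-2$, so that $Q=c^2+cY(Y+3)-Y$.

\begin{example}[$s=2$, $t=1$]\label{ex:21}
Here $U_{2,1}=T_2$. With $A_i=Y_i(Y_i+3)$,
\begin{align*}
D_2&=Q(X_1,c_2)Q(X_2,c_1)-Q(X_1,c_1)Q(X_2,c_2)\\
&=(c_1-c_2)\bigl(c_1c_2(A_1-A_2)-(c_1+c_2)(Y_1-Y_2)+A_1Y_2-A_2Y_1\bigr),
\end{align*}
and dividing by $(c_1-c_2)(Y_1-Y_2)$ gives $T_2=Y_1Y_2-(c_1+c_2)+c_1c_2(Y_1+Y_2+3)$. The constant term does not vanish, and \eqref{eq:s2} reads $R_{2,1}=1+Y_1Y_2\,(v(z_1)+v(z_2))$. As $Yv(z)=z(1-z)$, this is the formula of the introduction.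
\end{example}

\begin{example}[$s=2$, $t=2$]\label{ex:22}
Here $U_{2,2}=\lim_{C\to\infty}C^{-2}\,T_3(z;c_1,c_2,C)$. Since $C^{-2}Q(X,C)\to1$ and $C^{-2}(c_1-C)(c_2-C)\to1$,
\[
U_{2,2}=\frac{\prod_iQ(X_i,c_1)Q(X_i,c_2)}{(c_1-c_2)\,\Delta}\det\Bigl(\frac1{Q(X_i,c_1)},\frac1{Q(X_i,c_2)},1\Bigr),\qquad\Delta=\prod_{a<b}(Y_a-Y_b),
\]
where the $i$-th row of the matrix is displayed. The geometric series gives $1/Q=-\sum_ru_r(Y)c^r$ with
\[
u_0=Y^{-1},\qquad u_1=1+3Y^{-1},\qquad u_2=Y+6+9Y^{-1}+Y^{-2}.
\]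
The functions $u_0,u_1,1$ are linearly dependent, so the determinant has no terms of degree below $2$, and its part of degree $2$ is $(c_2^2-c_1^2)\det(Y_i^{-1},\,Y_i+Y_i^{-2},\,1)$. Multiplying row $i$ by $Q(X_i,0)^2=Y_i^2$ turns this determinant into $\det(Y_i,\,Y_i^3+1,\,Y_i^2)=(Y_1Y_2Y_3+1)\Delta$. Thus $U_{2,2}=-(1+Y_1Y_2Y_3)(c_1+c_2)+\cdots$ has no constant term, and \eqref{eq:s2} gives
\[
R_{2,2}=1+(X_1-2)(X_2-2)(X_3-2).
\]
\end{example}

The cancellation in Example~\ref{ex:22} is a dependence among three columns, two from parameters near $0$ and one from a parameter near $\infty$; in Example~\ref{ex:21} no column of the last kind is available. For general $s$ the relevant monomial is $c_1^{s-1}c_2^{s-2}\cdots c_{s-1}$, and all coefficients of degree below $\binom s2$ must vanish.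

\section{The order of vanishing at $c=0$}\label{sec:order}

Expanding the determinant to high order in all parameters is unwieldy. We avoid it by finding an exact dependence of three columns along a curve that passes through $c_a=c_b=\nu_j=0$. This is why the $\nu_j$ are kept as variables, although in the end only $\nu=0$ matters.

\begin{lemma}\label{lem:curve}
Let $a\ne b$ in $\{1,\dots,s\}$, let $1\le j\le t-1$, and let $\eta$ be an indeterminate. Then $\Theta_{s,t}$ vanishes identically after the substitution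
\[
c_a=\eta(1-\eta),\qquad c_b=-\frac{\eta}{(1-\eta)^2},\qquad\nu_j=-\frac{\eta^2}{1-\eta}.
\]
\end{lemma}

\begin{proof}
Let $q_y(X)=1+y^2-yX=z^{-1}(z-y)(1-yz)$. By \eqref{eq:factor}, for $c=y(1-y)$ we have $L_c=(z-y)(z-(1-y))$ and $M_c=(1-yz)(1-(1-y)z)$, so
\[
Q(X,y(1-y))=q_y(X)\,q_{1-y}(X),\qquad\text{and also}\qquad q_{1/y}=y^{-2}q_y .
\]
The six values $\eta$, $1-\eta$, $\frac1{1-\eta}$, $\frac\eta{\eta-1}$, $\frac{\eta-1}\eta$, $\frac1\eta$ fall into three pairs $\{y,1-y\}$, which give three parameters $y(1-y)$, and into three pairs $\{y,1/y\}$, which give three polynomials $q_y$ up to scalars. The parameters are $c_a$ (for $y=\eta$), $c_b$ (for $y=\frac\eta{\eta-1}$) and $\nu_j^{-1}=(\eta-1)/\eta^2$ (for $y=\frac1\eta$). With $\ell_1=q_\eta$, $\ell_2=q_{1-\eta}$, $\ell_3=q_{(\eta-1)/\eta}$,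
\[
Q(X,c_a)=\ell_1\ell_2,\qquad Q(X,c_b)=\eta^2(1-\eta)^{-4}\,\ell_2\ell_3,\qquad Q(X,\nu_j^{-1})=\eta^{-2}\,\ell_1\ell_3 .
\]
The three reciprocals are nonzero scalar multiples of $\ell_3,\ell_1,\ell_2$ divided by $\ell_1\ell_2\ell_3$. Three polynomials of degree at most $1$ in $X$ are linearly dependent over $\mathbb C(\eta)$, with coefficients that do not depend on $X$. So three columns of the matrix in Theorem~\ref{thm:det} are linearly dependent; its entries remain defined because every $Q(X_i,\cdot)$ stays nonzero. The three parameters begin with $\eta$, $-\eta$, $-\eta^{-2}$ as Laurent series in $\eta$, so they are distinct from each other and from the remaining indeterminate parameters. The denominator in Theorem~\ref{thm:det} is therefore nonzero, and $T_n=0$.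
\end{proof}

Near $\eta=0$ the curve is approximately $(c_a,c_b,\nu_j)=(\eta,-\eta,-\eta^2)$. This suggests giving each $c_l$ weight $1$ and each $\nu_j$ weight $2$, and passing to the component of $\Theta_{s,t}$ of lowest weight. The next lemma bounds the weight of any polynomial vanishing on the approximate curves.

\begin{lemma}\label{lem:weight}
Let $G\in K[c_1,\dots,c_s,\nu_1,\dots,\nu_m]$ be nonzero and homogeneous of weight $w$. Suppose that for all $a\ne b$ and all $j$, $G$ vanishes after the substitution $c_a=\eta$, $c_b=-\eta$, $\nu_j=-\eta^2$.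
\begin{itemize}
\item[(i)] If $m\ge s-1$, then $w\ge\binom s2$, and equality forces $G=\lambda\prod_{a<b}(c_a+c_b)$ with $\lambda\in K$.
\item[(ii)] If $m=s-2$, then $w\ge\binom s2-1$.
\end{itemize}
\end{lemma}

\begin{proof}
We use that polynomial rings over a field are unique factorization domains, and that a polynomial vanishing at $x=h$, with $h$ free of the variable $x$, is divisible by the prime $x-h$. We argue by induction on $s$. For $s\le1$ only (i) occurs and $\binom s2=0$, so there is nothing to prove. Let $s\ge2$ and $m\ge s-2$.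

Suppose first that $G$ vanishes at $c_b=-c_a$ for every pair $a<b$. The primes $c_a+c_b$ are pairwise non-associate, so their product divides $G$. Then $w\ge\binom s2$, and in case of equality the cofactor has weight $0$.

Otherwise choose $a\ne b$ such that $H=G|_{c_a=\eta,\,c_b=-\eta}$ is nonzero; it is homogeneous of weight $w$ when $\eta$ has weight $1$. By hypothesis $H$ vanishes at $\nu_j=-\eta^2$ for every $j$, so $H=\prod_{i=1}^m(\nu_i+\eta^2)\cdot G'$ with $G'\ne0$ homogeneous of weight $w-2m$. Let $a'\ne b'$ be indices outside $\{a,b\}$ and substitute $c_{a'}=\theta$, $c_{b'}=-\theta$, $\nu_j=-\theta^2$ with a new indeterminate $\theta$. This kills $G$, hence $H$, while $\prod_i(\nu_i+\eta^2)$ becomes $(\eta^2-\theta^2)\prod_{i\ne j}(\nu_i+\eta^2)\ne0$. So it kills $G'$, and therefore every coefficient $G'_r$ in $G'=\sum_rG'_r\eta^r$. A nonzero $G'_r$ has weight $w-2m-r$ and satisfies the hypothesis with $s-2$ variables $c$ and the same $m\ge(s-2)-1$. Part (i) of the induction hypothesis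 gives
\[
w\ge2m+\binom{s-2}2=\binom s2+2m-2s+3 .
\]
This is at least $\binom s2+1$ if $m\ge s-1$, and it equals $\binom s2-1$ if $m=s-2$.
\end{proof}

The product $\prod_{a<b}(c_a+c_b)$ attains the bound in (i). For $s=2$, $m=0$ the hypothesis is empty and $G=1$ attains the bound in (ii), so (i) fails for $m=s-2$.

We say that a power series in $c$ has \emph{order at least $d$} if all its monomials have degree at least $d$.

\begin{proposition}\label{prop:order}
If $s\le t$, then $U_{s,t}$ has order at least $\binom s2$, and its part of degree $\binom s2$ is $\lambda\prod_{a<b}(c_a+c_b)$ for some $\lambda\in K$. If $s=t+1$, then $U_{s,t}$ has order at least $\binom s2-1$.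
\end{proposition}

\begin{proof}
We may assume $\Theta_{s,t}\ne0$. Let $G$ be its nonzero homogeneous component of lowest weight $w$. Fix $a,b,j$, and in Lemma~\ref{lem:curve} put $c_l=\eta u_l$ and $\nu_i=\eta^2u'_i$ for the remaining variables, with new indeterminates $u_l,u_i'$. A monomial of weight $w'$ becomes $\eta^{w'}(1+O(\eta))$ times its value at the point $c_a=1$, $c_b=-1$, $\nu_j=-1$, $c_l=u_l$, $\nu_i=u'_i$. The coefficient of $\eta^w$ in the vanishing series is therefore the value of $G$ at this point, so this value is $0$. By homogeneity $G$ vanishes at $(\eta,-\eta,-\eta^2,\eta u_l,\eta^2u_i')$, and since the $u_l,u'_i$ are indeterminates, $G$ satisfies the hypothesis of Lemma~\ref{lem:weight} with $m=t-1$. The condition $s\le t$ is $m\ge s-1$, and $s=t+1$ is $m=s-2$. A monomial of $U_{s,t}=\Theta_{s,t}(c;0)$ is a monomial of $\Theta_{s,t}$ whose weight is its degree, which gives both bounds. If $s\le t$, the part of degree $\binom s2$ is $0$ when $w>\binom s2$, and it is $G|_{\nu=0}=G$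 as in Lemma~\ref{lem:weight}(i) when $w=\binom s2$.
\end{proof}

\section{Extracting $R_{s,t}$ and proof of invariance}\label{sec:A}

In $U_{s,t}$ the parameter $c_1$ occurs in all entries but the first. As in the case $s=2$, dividing by the factors $1+c_lv$ reverses this: afterwards $c_k$ occurs only in the first $k$ entries, and the entries can be treated one at a time with the operation $\star$. Define the power series
\begin{equation}\label{eq:tilde}
\widetilde U_{s,t}=U_{s,t}\prod_{j=1}^n\prod_{l=1}^s\bigl(1+c_lv(z_j)\bigr)^{-1}=\prod_jz_j^{-(n-1)}\cdot S[\tilde g_1,\dots,\tilde g_s,b_1,\dots,b_{t-1}],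
\end{equation}
where, by \eqref{eq:common} and $M_c=(1-z)(1+cv)$,
\[
\tilde g_i=\frac{(1-z)^{i-1}}{1+c_iv}\prod_{i<l\le s}\frac{L_{c_l}}{1+c_lv}.
\]
The price is that the coefficients of $\widetilde U_{s,t}$ need not be invariant. But the normalizing factor is $1+O(c)$, so if $U_{s,t}$ has order at least $d$, then so does $\widetilde U_{s,t}$, and the two series have the same part of degree $d$.

For $1\le k\le s+1$ let
\[
V_k=S[\tilde g_k,\dots,\tilde g_s,b_1,\dots,b_{t-1}],\qquad\mu_k=c_k^{s-k}c_{k+1}^{s-k-1}\cdots c_{s-1},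
\]
with $\mu_s=\mu_{s+1}=1$. Thus $V_k$ is a function of $n-k+1$ variables $z_j$ that involves only $c_k,\dots,c_s$; moreover $V_k=\tilde g_k\star V_{k+1}$, $\mu_k=c_k^{s-k}\mu_{k+1}$ for $k\le s$, and $\deg\mu_k=\binom{s-k+1}2$. Every entry of $V_k$ is $(1-z)^{k-1}$ times the corresponding entry in \eqref{eq:tilde} for the pair $(s-k+1,t)$ with parameters $c_k,\dots,c_s$. Hence $V_k$ is $\widetilde U_{s-k+1,t}(c_k,\dots,c_s)$ times a nonzero rational function of the $z_j$, and Proposition~\ref{prop:order} gives: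
\begin{equation}\label{eq:Vorder}
\text{if }s-k+1\le t,\text{ then }V_k\text{ has order at least }\tbinom{s-k+1}2 .
\end{equation}

\begin{lemma}\label{lem:step}
Let $1\le k\le s$ with $s-k\le t$, let $r\ge0$, and let $\mu$ be a monomial in $c_{k+1},\dots,c_s$. If $\deg\mu<\binom{s-k}2$, then $[c_k^r\mu]V_k=0$. If $\deg\mu=\binom{s-k}2$, then
\[
[c_k^r\mu]V_k=\bigl((1-z)^{k-1}(-v)^rL_0^{\,s-k}\bigr)\star[\mu]V_{k+1}.
\]
\end{lemma}

\begin{proof}
Since $V_{k+1}$ is free of $c_k$, \eqref{eq:starcoeff} gives $[c_k^r\mu]V_k=\sum_{\mu'\mu''=\mu}[c_k^r\mu']\tilde g_k\star[\mu'']V_{k+1}$. By \eqref{eq:Vorder} for $k+1$, a term vanishes unless $\deg\mu''\ge\binom{s-k}2$. In the first case no term survives, and in the second only $\mu'=1$ does. Setting $c_{k+1}=\dots=c_s=0$ in $\tilde g_k$ leaves $(1-z)^{k-1}L_0^{s-k}/(1+c_kv)$, whose coefficient of $c_k^r$ is the stated function.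
\end{proof}

\begin{proposition}\label{prop:extract}
If $s\le t+1$, then $[\mu_k]V_k=S[e_k,\dots,e_s,b_1,\dots,b_{t-1}]$ for $1\le k\le s+1$. In particular $[\mu_1]\widetilde U_{s,t}=\varepsilon R_{s,t}$.
\end{proposition}

\begin{proof}
We use downward induction on $k$; the case $k=s+1$ is the definition of $V_{s+1}$. For $1\le k\le s$ we have $s-k\le s-1\le t$, so Lemma~\ref{lem:step} applies with $r=s-k$ and $\mu=\mu_{k+1}$. As $(-v)L_0=z^3$, it gives $[\mu_k]V_k=e_k\star[\mu_{k+1}]V_{k+1}$, which is the claim by the induction hypothesis. The last statement follows from \eqref{eq:tilde} and \eqref{eq:rewrite}.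
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(A)]
Let $s\le t$. By Proposition~\ref{prop:order}, $U_{s,t}$ has order at least $\binom s2=\deg\mu_1$, so $[\mu_1]\widetilde U_{s,t}=[\mu_1]U_{s,t}$. By Proposition~\ref{prop:extract}, $R_{s,t}=\varepsilon[\mu_1]U_{s,t}$, and the coefficients of $U_{s,t}$ are invariant.
\end{proof}

The extraction in Proposition~\ref{prop:extract} needs the order bound only for $V_2,V_3,\dots$, and thus only $s-1\le t$. The full hypothesis $s\le t$ enters once, in passing from $\widetilde U_{s,t}$ back to $U_{s,t}$. This gap of one is what makes $s=t+1$ accessible in the next section.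

\begin{remark}
The monomial $\mu_1$ has coefficient $1$ in $\prod_{a<b}(c_a+c_b)$: the power $c_1^{s-1}$ forces the choice of $c_1$ in all factors containing it, then $c_2^{s-2}$ forces $c_2$ in the remaining factors containing $c_2$, and so on. Hence $\lambda=\varepsilon R_{s,t}$ in Proposition~\ref{prop:order}, and for $s\le t$
\[
U_{s,t}(c)=\varepsilon R_{s,t}\prod_{a<b}(c_a+c_b)+(\text{terms of higher degree in }c).
\]
So $\varepsilon R_{s,t}$ can be read off from the determinant of Theorem~\ref{thm:det}, as in Example~\ref{ex:22}.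
\end{remark}

\section{Necessity of $s\le t$}\label{sec:B}

For $s=t+1$ we shall generalize \eqref{eq:s2} and must show that the coefficient of $\sum_jv(z_j)$ is nonzero; for $s>t+1$ we must relate $R_{s,t}$ to $R_{s-1,t}$. Both tasks are done by letting one variable tend to infinity. The \emph{degree} of a nonzero rational function of $z$ is the degree of the numerator minus that of the denominator, and limits $z_n\to\infty$ are taken for rational functions of $z_n$ over $\mathbb C(z_1,\dots,z_{n-1})$.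

\begin{lemma}\label{lem:peel}
Let $n\ge 1$, let $g_1,\dots,g_n\in\mathbb C(z)$ be nonzero, let $k\in\{1,n\}$, and suppose that $z^{-d}g_k\to1$ as $z\to\infty$ and $\deg g_i<d$ for $i\ne k$. Then $\lim_{z_n\to\infty}z_n^{-d}S[g_1,\dots,g_n]$ equals
\[
S[(1-z)g_2,\dots,(1-z)g_n]\ \text{ if }k=1,\qquad S[zg_1,\dots,zg_{n-1}]\ \text{ if }k=n,
\]
in the variables $z_1,\dots,z_{n-1}$.
\end{lemma}

\begin{proof}
As $x\to\infty$ we have $f(x,y)\to1-y$ and $f(y,x)\to y$. All factors $f$ thus have finite limits, and a summand with $\sigma(i)=n$, $i\ne k$, tends to $0$ after division by $z_n^d$. In the summands with $\sigma(k)=n$ the factors containing $z_n$ are $g_k(z_n)$ and $f(z_n,z_j)$ for $k=1$, or $f(z_j,z_n)$ for $k=n$, with $j<n$. Now use \eqref{eq:common}.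
\end{proof}

\begin{lemma}\label{lem:rec}
\begin{itemize}
\item[(a)] If $s\ge t\ge1$, then $\lim_{z_n\to\infty}z_n^{-(2s-t-1)}R_{s,t}=\prod_{j<n}(2-X_j)\cdot R_{s-1,t}(z_1,\dots,z_{n-1})$.
\item[(b)] If $s<t$ and $t\ge2$, then $\lim_{z_n\to\infty}z_n^{-(t-2)}R_{s,t}=R_{s,t-1}(z_1,\dots,z_{n-1})$.
\item[(c)] $R_{s,t}\ne0$ for all $s\ge0$, $t\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
By \eqref{eq:def}, $\varphi_i$ has degree $2s-2i-t+1$ for $i\le s$, $\varphi_{s+j}$ has degree $2j-t\le t-2$, and all leading coefficients are $1$.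

(a) The degree $2s-t-1\ge t-1$ of $\varphi_1$ exceeds all others. Comparing exponents in \eqref{eq:def} gives
\begin{equation}\label{eq:shift}
\varphi^{(s,t)}_{i+1}=(1-z^{-1})\,\varphi_i^{(s-1,t)}\qquad(1\le i\le n-1);
\end{equation}
indeed $2s-2(i+1)-t+1=2(s-1)-2i-t+1$ in the first group, and the exponent $2j-t$ is the same in the second. Apply Lemma~\ref{lem:peel} with $k=1$, then \eqref{eq:common} and $(1-z)(1-z^{-1})=2-X$.

(b) The function $\varphi_n=\varphi_{s+(t-1)}$ has degree $t-2$. The other functions of the second group have degree at most $t-4$, and those of the first at most $2s-t-1\le t-3$. Since $z\varphi_i^{(s,t)}=\varphi_i^{(s,t-1)}$ for $i<n$, Lemma~\ref{lem:peel} with $k=n$ gives the claim.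

(c) Every pair other than $(0,1)$ falls under (a) or (b), which reduce $n$ by one and keep $s\ge0$, $t\ge1$. Induction on $n$ from $R_{0,1}=1$ finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(B)]
\emph{The case $s=t+1$.} Here $s\ge2$ and $n=2t$; write $U,\widetilde U$ for $U_{s,t},\widetilde U_{s,t}$ and $d=\binom s2=\deg\mu_1$. By Proposition~\ref{prop:order}, $U$ has order at least $d-1$. In
\[
\widetilde U=U\cdot\Bigl(1-\sum_lc_l\sum_jv(z_j)+O(c^2)\Bigr)
\]
the terms $O(c^2)$ therefore do not contribute to the coefficient of $\mu_1$, and Proposition~\ref{prop:extract} gives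
\[
\varepsilon R_{s,t}=[\mu_1]U-\Bigl(\sum_jv(z_j)\Bigr)\sum_{l=1}^{s-1}[\mu_1/c_l]U .
\]
The monomials $\mu_1/c_l$ have degree $d-1$, so $[\mu_1/c_l]U=[\mu_1/c_l]\widetilde U=\prod_jz_j^{-(n-1)}[\mu_1/c_l]V_1$. Lemma~\ref{lem:step} applies with $k=1$ because $s-1=t$. For $l\ge2$ we have $\mu_1/c_l=c_1^{s-1}(\mu_2/c_l)$ with $\deg(\mu_2/c_l)<\binom{s-1}2$, so the coefficient is $0$. For $l=1$ we have $\mu_1/c_1=c_1^{s-2}\mu_2$, and Lemma~\ref{lem:step} with Proposition~\ref{prop:extract} gives
\[
\kappa:=[\mu_1/c_1]U=\prod_jz_j^{-(n-1)}\cdot S[e_1',e_2,\dots,e_s,b_1,\dots,b_{t-1}],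
\]
where $e_1'=(-v)^{s-2}L_0^{\,s-1}=z^{3(s-2)}L_0=z^{3s-5}(z-1)$. Thus
\begin{equation}\label{eq:Ikappa}
\varepsilon R_{t+1,t}=I-\kappa\sum_jv(z_j),\qquad I=[\mu_1]U,
\end{equation}
and $I$ and $\kappa$ are invariant, being coefficients of $U$.

We claim that $\kappa\ne0$. Since $3s-5-(n-1)=t-1$, \eqref{eq:common} and \eqref{eq:phie} give $\kappa=\pm S[z^{t-1}(z-1),\varphi_2,\dots,\varphi_n]$. The first entry has degree $t$ and leading coefficient $1$, and the others have degree at most $\max(2s-t-3,\,t-2)=t-1$. Lemma~\ref{lem:peel} and \eqref{eq:shift} give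
\[
\lim_{z_n\to\infty}z_n^{-t}\kappa=\pm\prod_{j<n}(2-X_j)\cdot R_{t,t}(z_1,\dots,z_{n-1}),
\]
which is nonzero by Lemma~\ref{lem:rec}(c). By \eqref{eq:Ikappa} and \eqref{eq:v},
\[
\varepsilon\,(\tau_iR_{t+1,t}-R_{t+1,t})=\kappa\,\bigl(v(z_i)-v(z_i^{-1})\bigr)\ne0\qquad\text{for every }i.
\]

\emph{The case $s>t+1$.} We use induction on $s$. Suppose that some $\tau_i$ fixes $R_{s,t}$. As $R_{s,t}$ is symmetric, every $\tau_j$ fixes it. The map $\tau_1$ fixes $z_n$, since $n>1$, and so commutes with the limit in Lemma~\ref{lem:rec}(a). Hence $\tau_1$ fixes $\prod_{j<n}(2-X_j)\cdot R_{s-1,t}$, and therefore $R_{s-1,t}$. Since $s-1>t$, this contradicts the induction hypothesis.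
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Vertically symmetric alternating sign matrices and a multivariate Laurent polynomial identity},
\texttt{https://www.mat.univie.ac.at/\textasciitilde ifischer/papers/oberwolfach2014.pdf}.
\end{thebibliography}
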